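# Equidistant neighbors in $\mathbb R^3$: from the guess $n^{1/3}$ to the order $\sqrt n$

## 1. The cubic lattice and the guess $n^{1/3}$

Take $n$ distinct points in $\mathbb R^3$. Standing at one of them, how many of the others can lie at one common distance? We want this number to be large for every point of the set at once, and ask how large it can be made. For a finite set $P\subset\mathbb R^3$ and $p\in P$ put
$$\mu_P(p)=\max_{\alpha>0}\bigl|\{q\in P\setminus\{p\}:|pq|=\alpha\}\bigr| .$$
The problem, from "Popular Distances in 3-Space" (https://www.math.nyu.edu/~pach/publications/erdosharcospachpreprint.pdf), asks for the smallest integer $m=m(n)$ such that every $P\subset\mathbb R^3$ with $|P|=n$ contains a point $p$ with $\mu_P(p)<m$. Unwinding the definition,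
$$m(n)=1+\max_{|P|=n}\ \min_{p\in P}\mu_P(p). \tag{1}$$
The exact determination of $m(n)$ is an open problem. Our question is its order of growth.

The first candidate for a good set is a cubic grid. Let $P=\{1,\dots,k\}^3$ with $k\ge2$, so $n=k^3$. From any $p\in P$, the squared distances to the other $k^3-1$ points are integers between $1$ and $3(k-1)^2$. By the pigeonhole principle some distance occurs at least
$$\frac{k^3-1}{3(k-1)^2}=\frac{k^2+k+1}{3(k-1)}>\frac k3$$
times. So $\mu_P(p)>\frac13n^{1/3}$ for every $p$. The problem statement quotes a slightly stronger fact: in a properly scaled cubic lattice of $n$ points, each point has at least $cn^{1/3}\log\log n$ others at unit distance, whence $m(n)\ge cn^{1/3}\log\log n$. The natural first guess is that this is the truth: order $n^{1/3}$, up to a very slowly growing factor.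

Let us test the guess on small cases. Always $\mu_P(p)\le n-1$. If $\mu_P(p)=n-1$ for all $p$, then each $p$ sees all other points at one distance $r_p$, and $r_p=|pq|=r_q$, so all distances in $P$ are equal. In $\mathbb R^3$ this happens only for $n\le4$. Hence $m(n)=n$ for $n\le 4$ (point, segment, equilateral triangle, regular tetrahedron) and $m(n)\le n-1$ for $n\ge5$. Gluing two regular tetrahedra along a face gives $5$ points: the vertices of the common face have $4$ neighbors at the edge length, the two apexes have $3$. So $m(5)=4$. The octahedron $\{\pm e_1,\pm e_2,\pm e_3\}$ has $\mu=4$ everywhere, so $m(6)=5$.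

The $2\times2\times2$ grid has $\mu=3$ everywhere. In the $3\times3\times3$ grid a corner sees $3,3,1,3,6,3,3,3,1$ points at squared distances $1,2,3,4,5,6,8,9,12$, so $\mu=6$ there. The midpoint of an edge sees $4,5,2,2,6,4,1,2$ points at squared distances $1,2,3,4,5,6,8,9$, so again $\mu=6$. The center of a face sees $8$ points at squared distance $2$, and the center of the cube sees $12$ at squared distance $2$. So $\min_p\mu_P(p)=6$ for these $27$ points. Nothing here contradicts the guess, but these values are too small to decide anything. We need a family.

## 2. Two perpendicular planes

Here is a configuration with far more equidistances, though only for half of its points. Put $n/2$ points on a circle and $n/2$ points on the axis of the circle. Each point of the axis is equidistant from all the points of the circle. But a point of the circle sees each distance at most twice on the axis, so the circle gets nothing in return.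

To make the situation symmetric, replace circle and axis by two perpendicular planes. A point $p=(x,0,z_0)$ of the plane $y=0$ sees the points $(0,y,z)$ of the plane $x=0$ at squared distance $x^2+y^2+(z-z_0)^2$. So the points of the plane $x=0$ at a given distance from $p$ form a circle centered at $(0,0,z_0)$, and *which concentric circles arise depends only on $z_0$*. We therefore use few heights $z_0\in\{1,\dots,t\}$, and ask for a set in the plane $x=0$ that has many points on each of the $t$ circles of radius $t$ centered at $(0,0,1),\dots,(0,0,t)$. Cutting these circles with the horizontal lines $z=1,\dots,t$ gives $2t$ points per circle and about $t^2$ points altogether. Then do the same in the other plane.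

Precisely, write $[t]=\{1,\dots,t\}$ and let
$$P_1=\{(x,0,z): z\in[t],\ x^2=t^2-(z-z')^2\text{ for some }z'\in[t]\},$$
$$P_2=\{(0,y,z): z\in[t],\ y^2=t^2-(z-z')^2\text{ for some }z'\in[t]\}.$$

For $t=1$ this is the square $(\pm1,0,1),(0,\pm1,1)$, with $\mu=2$. For $t=2$ we have $x^2,y^2\in\{3,4\}$ at both heights, hence $16$ points. The point $(2,0,1)$ is at squared distance $8$ from $(0,\pm2,1)$, and from $(0,\pm\sqrt3,2)$ since $4+3+1=8$. For $t=3$ we have $x^2\in\{9,8,5\}$ at heights $1,3$ and $x^2\in\{9,8\}$ at height $2$, hence $|P_1|=16$ and $32$ points in all, each with at least $6$ equidistant others. At $27$ points the grid still does at least as well as this construction. For large $n$ the construction gives the lower bound in the following theorem, which refutes the guess and answers the question up to constants.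

**Theorem 1.** For all $n\ge1$,
$$\frac{2}{\sqrt3}\sqrt n-\frac53\;<\;m(n)\;\le\;386\sqrt n+1 .$$
In particular $m(n)=\Theta(\sqrt n)$, and the cubic-lattice bound $n^{1/3}\log\log n$ does not give the right order.

**Proof of the lower bound.** Since $|z-z'|<t$, the numbers $x,y$ above are nonzero, so $P_1\cap P_2=\emptyset$.

We count the points. At height $z$ the number $|z-z'|$ takes the values $0,1,\dots,\max(z-1,t-z)$, that is, $\max(z,t+1-z)$ values, and each gives two points of $P_1$ and two of $P_2$. For even $t$,
$$\sum_{z=1}^t\max(z,t+1-z)=2\sum_{z=t/2+1}^{t}z=t(t+1)-\tfrac t2\bigl(\tfrac t2+1\bigr)=\frac{3t^2+2t}4 .$$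
For odd $t$ the sum is $\frac{t+1}2+2\sum_{z=(t+3)/2}^tz=\frac{t+1}{2}+t(t+1)-\frac{t+1}2\cdot\frac{t+3}2=\frac{3t^2+2t-1}4$. Hence $|P_1\cup P_2|\le3t^2+2t$.

Let $z_0\in[t]$ and $p=(x,0,z_0)$ with *any* real $x$. The $2t$ points $q=(0,y,z)$ with $z\in[t]$ and $y=\pm\sqrt{t^2-(z-z_0)^2}$ belong to $P_2$ (take $z'=z_0$) and satisfy $|pq|^2=x^2+y^2+(z-z_0)^2=x^2+t^2$. They differ from $p$ because $y\ne0$. Symmetrically, each point of $P_2$ has $2t$ points of $P_1$ equidistant from it.

Now let $n\ge5$ and let $t\ge1$ be maximal with $3t^2+2t\le n$. Add to $P_1\cup P_2$ points $(x,0,1)$ with new values of $x$ until there are exactly $n$ points. By the previous paragraph each added point also has $2t$ points of $P_2$ equidistant from it, and adding points never decreases $\mu$. So $\mu\ge2t$ everywhere and $m(n)\ge2t+1$ by (1). By maximality of $t$,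
$$n<3(t+1)^2+2(t+1)=3\bigl(t+\tfrac43\bigr)^2-\tfrac13,$$
so $t>\sqrt{n/3}-\frac43$ and $m(n)\ge 2t+1>2\sqrt{n/3}-\frac53$. For $n\le4$ the right-hand side is at most $2\sqrt{4/3}-\frac53<1\le m(n)$. $\square$

The rest of the lecture proves the upper bound.

## 3. Lines of centers, and what counting triples gives

Suppose every point $p$ of an $n$-point set $P$ has $\mu_P(p)\ge M$. Around each $p$ there is then a sphere $S_p$ of positive radius with $|S_p\cap P|\ge M$. We have $n$ spheres, each rich in points, and want to bound $M$.

One obstacle is visible from the circle and its axis: if many centers lie on one line, their spheres may all pass through the same circle. So we first get rid of rich lines. This is possible because a line meets a sphere in at most two points.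

**Lemma 3.** Let $|P|=n\ge2$, $M=\min_p\mu_P(p)\geq 1$, and let spheres $S_p$ be chosen as above. There is a nonempty $P'\subset P$ such that every $S_p$, $p\in P$, contains more than $M/2$ points of $P'$, and every line contains at most $4n/M$ points of $P'$.

**Proof.** As long as some line contains more than $4n/M$ of the remaining points, delete all remaining points on it. Suppose $T$ lines are used in total. If $T>0$, then more than $T\cdot4n/M$ points, but at most $n$, are deleted, so $T<M/4$. This also holds for $T=0$. All deleted points lie on $T$ lines, each of which meets a given sphere in at most $2$ points, so each sphere loses at most $2T<M/2$ points. Let $P'$ be what remains. Each sphere keeps more than $M/2>0$ points, so $P'\ne\emptyset$. $\square$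

Now the sensible first attempt. Three distinct points on a sphere are not collinear, and the points equidistant from three non-collinear points form a line. So a triple of points lies on at most $s:=4n/M$ of the spheres $S_p$, $p\in P'$. Let $N=|P'|$ and suppose $M\ge12$, so that each sphere carries at least $\binom{\lceil M/2\rceil}3\ge\frac{(M/2)^3}6\cdot\frac56\cdot\frac46\ge\frac{(M/2)^3}{12}$ triples from $P'$. Counting pairs (center, triple on its sphere) in two ways,
$$N\cdot\frac{(M/2)^3}{12}\le s\binom N3\le\frac{4n}{M}\cdot\frac{N^3}{6},$$
so $M^4\le64n^3$ and $M\le2\sqrt2\,n^{3/4}$. This proves $m(n)=O(n^{3/4})$.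

And there it stops. The count uses only that a triple has at most $s$ common centers, and would be near equality only if a positive proportion of all triples lay on about $s$ spheres each. When $M$ is a large multiple of $\sqrt n$ and $N$ is close to $n$, the left side has order $n^{5/2}$ and the right side order $n^{7/2}$, so the count sees no contradiction. To reach $\sqrt n$ we need a bound on rich spheres that uses the geometry of the whole configuration. This is the bound we shall prove.

**Theorem 2.** Let $B\subset\mathbb R^3$ be a set of $n$ points. Let $A\subset\mathbb R^3$ be finite, and for each $a\in A$ let $S_a$ be a sphere with center $a$ and radius $\rho_a>0$. Let $s\ge1$ and $k\ge24\sqrt n$ be real numbers such that every line contains at most $s$ points of $A$ and every $S_a$ contains at least $k$ points of $B$. Then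
$$|A|\le37030\,\frac{n^2}{k^2}+78\,\frac{ns}k .$$

**Proof of the upper bound in Theorem 1 from Theorem 2.** Let $|P|=n$ and $M=\min_p\mu_P(p)$. We show $M\le386\sqrt n$, which by (1) is enough. If $M<48\sqrt n$ we are done, so let $M\ge48\sqrt n$. Then $n\geq 2$ and $M\geq 1$. Take $P'$ from Lemma 3, let $N=|P'|\le n$, and apply Theorem 2 with $A=B=P'$ and the spheres $S_p$, with $k=M/2\ge24\sqrt N$ and $s=4n/M$. Here $s\ge1$ since $M\le n$. The result is $N\le37030N^2/k^2+78Ns/k$. Divide by $N$ and use $N\le n$:
$$1\le37030\cdot\frac{4n}{M^2}+78\cdot\frac{8n}{M^2}=\frac{148744\,n}{M^2}.$$
Since $386^2=148996$, we get $M\le386\sqrt n$. $\square$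

From here to the end of Section 8, the data $A,B,n,s,k,S_a,\rho_a$ are as in Theorem 2.

## 4. Spheres and points as lines in $\mathbb C^3$

Point–sphere incidences in $\mathbb R^3$ can be turned into incidences between *lines* in $\mathbb C^3$. This is useful because polynomials control lines well: a polynomial of degree $D$ that vanishes at more than $D$ points of a line vanishes on the whole line. The map is a form of Lie's line–sphere correspondence, used in incidence geometry by Zahl. Everything we need about it is proved here.

**Definition.** For $c=(\xi,\eta,\zeta)\in\mathbb R^3$ and $r\in\mathbb R$ put $\omega=\xi+i\eta$ and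
$$L(c,r)=\{(t,\ \omega+t(\zeta+r),\ t\bar\omega+r-\zeta):t\in\mathbb C\}\subset\mathbb C^3 .$$
Its direction is $(1,\zeta+r,\bar\omega)$. For $b\in B$ let $\ell_b=L(b,0)$. For $a\in A$ let $\lambda_a=L(a,\rho_a)$.

So a point counts as a sphere of radius $0$. As an example take $a=(0,0,0)$ and $\rho_a=1$, so $\lambda_a=\{(t,t,1)\}$. The point $b=(1,0,0)$ of the unit sphere gives $\ell_b=\{(t,1,t)\}$, which meets $\lambda_a$ in $(1,1,1)$. The point $b=(0,1,0)$ gives $\{(t,i,-it)\}$, which meets $\lambda_a$ in $(i,i,1)$. The north pole $b=(0,0,1)$ gives $\{(t,t,-1)\}$, which is *parallel* to $\lambda_a$. The last case is a degeneracy: $a$ and $b$ have the same projection to the $xy$-plane. The next lemma shows that nothing else goes wrong. We treat lines of $\mathbb C^3$ also as lines of $\mathbb P^3=\mathbb P^3(\mathbb C)$. The point at infinity of a line is its direction, so two distinct lines meet at infinity exactly when they are parallel.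

**Lemma 4.** Consider $L(c,r)$ and $L(c',r')$, with $\omega,\zeta$ and $\omega',\zeta'$ belonging to $c,c'$. (a) If the lines meet in $\mathbb C^3$, then $|c-c'|^2=(r-r')^2$. (b) If $|c-c'|^2=(r-r')^2$ and $\omega\ne\omega'$, they meet in exactly one point of $\mathbb C^3$. (c) If they are parallel or equal, then $\omega=\omega'$ and $\zeta+r=\zeta'+r'$.

**Proof.** Statement (c) is read off from the directions. Write $\Delta$ for differences (unprimed minus primed). A common point has the same first coordinate $t$ on both lines, so meeting at parameter $t$ means
$$\Delta\omega=-t(\Delta\zeta+\Delta r),\qquad t\,\overline{\Delta\omega}=\Delta\zeta-\Delta r. \tag{2}$$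
Multiply the first equation by $\overline{\Delta\omega}$ and insert the second:
$$|\Delta\omega|^2=-(\Delta\zeta+\Delta r)(\Delta\zeta-\Delta r)=(\Delta r)^2-(\Delta\zeta)^2 ,$$
which is (a). Conversely, under the assumptions of (b), $0\ne|\Delta\omega|^2=(\Delta r+\Delta\zeta)(\Delta r-\Delta\zeta)$. So the first equation of (2) has the unique solution $t=-\Delta\omega/(\Delta\zeta+\Delta r)$, and then $t\,\overline{\Delta\omega}=-|\Delta\omega|^2/(\Delta\zeta+\Delta r)=\Delta\zeta-\Delta r$, so the second equation holds too. $\square$

Rotate the whole configuration so that distinct points of $A\cup B$ have distinct projections to the $xy$-plane. Only finitely many directions have to be avoided. From now on distinct points of $A\cup B$ have distinct $\omega$.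

**Lemma 5.**

(F1) The lines $\ell_b$, $b\in B$, are pairwise disjoint in $\mathbb P^3$.

(F2) If $b\in S_a$, then $\ell_b$ and $\lambda_a$ meet in exactly one point of $\mathbb C^3$. Distinct $b\in S_a\cap B$ give distinct points of $\lambda_a$.

(F3) If $\ell_b$ and $\lambda_a$ meet in $\mathbb C^3$, then $b\in S_a$. Moreover $\ell_b$ and $\lambda_a$ are never parallel or equal.

(F4) The lines $\lambda_a$ are distinct, and every plane of $\mathbb C^3$ contains at most $s$ of them.

(F5) If $b_1,b_2,b_3\in B$ are distinct, at most $s$ of the lines $\lambda_a$ meet all of $\ell_{b_1},\ell_{b_2},\ell_{b_3}$ in $\mathbb C^3$.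

**Proof.** (F1) Let $b\ne b'$. By Lemma 4(c) the lines are not parallel or equal, so they do not meet at infinity. If they met in $\mathbb C^3$, Lemma 4(a) with $r=r'=0$ would give $|b-b'|^2=0$.

(F2) Since $\rho_a>0$, $b\ne a$, so the projections differ. As $|b-a|^2=\rho_a^2$, Lemma 4(b) applies. Distinct $b$ give distinct points because the lines $\ell_b$ are disjoint.

(F3) The first claim is Lemma 4(a). If the lines were parallel or equal, Lemma 4(c) would give equal projections, so $a=b$, and then $\zeta+\rho_a=\zeta$, contradicting $\rho_a>0$.

(F4) For $a\ne a'$ the lines are not parallel or equal by Lemma 4(c). If they lie in one plane, they meet in $\mathbb C^3$, so $|a-a'|=|\rho_a-\rho_{a'}|$ by Lemma 4(a). Take three of the lines in one plane, with centers $a_1,a_2,a_3$. The radii are distinct because the centers are, so we may assume $\rho_1<\rho_2<\rho_3$. Then $|a_1-a_3|=\rho_3-\rho_1=|a_1-a_2|+|a_2-a_3|$, so the three centers are collinear. Hence all centers whose lines lie in one plane are on one line of $\mathbb R^3$, and there are at most $s$ of them.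

(F5) By (F3), for each such $a$ the three points lie on $S_a$. So if there is such an $a$ at all, the three points are not collinear, and every such $a$ lies on the line of points equidistant from them. That line contains at most $s$ points of $A$. $\square$

So Theorem 2 is now a statement about two families of lines. Each $\lambda_a$ meets at least $k$ of the $n$ pairwise disjoint lines $\ell_b$, and (F4), (F5) limit how the $\lambda_a$ can concentrate.

## 5. A surface of degree $35n/k$

We want a polynomial $f\ne0$ of low degree that vanishes on many of the $\lambda_a$. The obvious choice is to make it vanish on all $\ell_b$. Polynomials in three variables of degree at most $D$ form a space of dimension $\binom{D+3}3$, and vanishing on a line amounts to at most $D+1$ linear conditions (vanishing at $D+1$ of its points). So we need $\binom{D+3}3>n(D+1)$, that is, $(D+2)(D+3)>6n$, and $D\approx\sqrt{6n}$ suffices. If $k>D$, then $f$ vanishes at more than $D$ points of each $\lambda_a$, hence on it. The trouble comes afterwards. The lines on $Z(f)$ that we cannot control will be bounded by $15D^2$, which for $D\approx\sqrt{6n}$ is about $90n$, *however large the constant $k/\sqrt n$ is*. For $|A|=n$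 this says nothing.

The remedy is to interpolate only a random sample of the $\ell_b$. A line $\lambda_a$ meeting $k$ of the lines $\ell_b$ still meets many sampled ones. The degree drops to order $n/k$, so $15D^2$ becomes a multiple of $n^2/k^2$, which is small compared with $n$ when $k/\sqrt n$ is large.

We may assume $A\ne\emptyset$. Then $k\le n$. Put
$$D=\frac{35n}k\ \ge35 .$$

**Lemma 6.** There are a set $A_1\subset A$ with $|A_1|\ge|A|/2$ and a nonconstant squarefree $f\in\mathbb C[x_1,x_2,x_3]$ of degree at most $D$ that vanishes on $\lambda_a$ for all $a\in A_1$.

**Proof.** Let $\theta=100n/k^2$. Since $k^2\ge576n$, $\theta\le1$. Let $B_0\subset B$ be random, containing each point independently with probability $\theta$. By Markov's inequality $\Pr(|B_0|>2\theta n)\le\frac12$.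

Fix $a\in A$. The number $|B_0\cap S_a|$ is binomial with mean $\nu\ge\theta k=100n/k\ge100$ and variance at most $\nu$. By Chebyshev's inequality it is less than $\nu/2$ with probability at most $\nu/(\nu/2)^2=4/\nu\le\frac1{25}$. In particular it is less than $\theta k/2=50n/k$ with probability at most $\frac1{25}$. So the expected proportion of $a\in A$ with $|B_0\cap S_a|<50n/k$ is at most $\frac1{25}$, and by Markov this proportion exceeds $\frac12$ with probability at most $\frac2{25}$.

As $\frac12+\frac2{25}<1$, we can fix $B_0$ with $|B_0|\le2\theta n=200n^2/k^2$, and $A_1\subset A$ with $|A_1|\ge|A|/2$, such that $|B_0\cap S_a|\ge50n/k$ for all $a\in A_1$.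

Let $D_0=\lfloor\sqrt{1200}\,n/k\rfloor$. Since $\sqrt{1200}<35$, $D_0\le D$. Further $(D_0+2)(D_0+3)>(D_0+1)^2>1200n^2/k^2\ge6|B_0|$, so
$$\binom{D_0+3}3=\frac{(D_0+1)(D_0+2)(D_0+3)}6>|B_0|(D_0+1).$$
By linear algebra there is a nonzero polynomial $f$ of degree at most $D_0$ that vanishes at $D_0+1$ points of each $\ell_b$, $b\in B_0$, and hence on each of these lines. For $a\in A_1$, by (F2), $f$ vanishes at $\ge50n/k>D$ distinct points of $\lambda_a$, so on $\lambda_a$. Removing repeated factors changes neither the zero set nor the degree bound in the wrong direction. Since $A_1\neq\emptyset$, $f$ vanishes somewhere without being $0$, so it is not constant. $\square$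

We fix $A_1$ and $f=\prod f_i$ with $f_i$ irreducible of degree $d_i$, so $\sum d_i\le D$ and $\sum d_i^2\le D^2$. Write $Z=Z(f)$, $Z_i=Z(f_i)$, and let $\operatorname{Sing}Z$ be the set of points of $Z$ where $\nabla f=0$. A point on two different $Z_i$ belongs to $\operatorname{Sing}Z$, by the product rule. Words such as "ruled", "cone", "smooth quadric", applied to $Z_i$, refer to its projective closure.

## 6. Planes, non-ruled components, singular lines and flat lines

The aim of this section is to discard at most $15D^2+Ds$ centers from $A_1$ so that the lines of all remaining centers sit in a single ruled, nonplanar component, are mostly smooth points of $Z$, and mostly consist of points through which few other $\lambda_{a'}$ pass. We need two facts about lines on surfaces.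

**Lemma 7 (Bézout for lines).** If $f,g\in\mathbb C[x_1,x_2,x_3]$ are nonzero and coprime, then $Z(f)\cap Z(g)$ contains at most $\deg f\cdot\deg g$ lines.

**Proof.** Let $N$ distinct lines lie in $Z(f)\cap Z(g)$. This set has finitely many irreducible components, all of dimension at most $1$. Choose a plane $\Pi$ that contains no one-dimensional component, is not contained in $Z(f)$ or $Z(g)$, is not parallel to any of the $N$ lines, and avoids all points where two of them meet. Then $\Pi\cap Z(f)\cap Z(g)$ is finite, so the restrictions of $f,g$ to $\Pi$ are nonzero and have no nonconstant common factor. By Bézout's theorem in the plane they have at most $\deg f\cdot\deg g$ common zeros, and the $N$ lines give $N$ distinct ones. $\square$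

**Definition.** An irreducible surface in $\mathbb P^3$ is *ruled* if every point of it lies on a line contained in it. It is a *cone* with vertex $v$ if it is a union of lines through $v$.

Planes and irreducible complex quadrics are ruled. An irreducible quadric is either a cone or smooth. A smooth quadric contains two families of lines, its rulings: every line on it belongs to exactly one ruling, lines of the same ruling are disjoint, lines of different rulings meet. The one published theorem about surfaces that we cite is the following.

**Theorem 8 (Cayley–Salmon).** An irreducible surface of degree $d\ge3$ in $\mathbb P^3(\mathbb C)$ that is not ruled contains at most $d(11d-24)$ lines.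

(Salmon, *A Treatise on the Analytic Geometry of Three Dimensions*; see also Guth–Katz, Ann. of Math. 181 (2015), Section 3; Kollár, Adv. Math. 271 (2015).)

Now remove from $A_1$ the following four kinds of centers. Recall that the $\lambda_a$ are distinct by (F4), so counting lines counts centers.

**Type (i): $\lambda_a$ lies in a component that is a plane.** There are at most $D$ components, and by (F4) each plane contains at most $s$ of the lines, so there are at most $Ds$ such $a$.

**Type (ii): $\lambda_a$ lies in a non-ruled component.** Such a component has $d_i\ge3$, so by Theorem 8 there are at most $\sum11d_i^2\le11D^2$ such $a$.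

**Type (iii): $\lambda_a\subset\operatorname{Sing}Z$.** We bound these by finding a polynomial coprime to $f$ that vanishes on $\operatorname{Sing}Z$. For generic $v\in\mathbb C^3$ all $v\cdot\nabla f_i$ are nonzero polynomials. Let $g=v\cdot\nabla f$. Modulo $f_i$ we have $g\equiv(v\cdot\nabla f_i)\prod_{l\ne i}f_l$. If $f_i$ divided $g$, it would divide $v\cdot\nabla f_i$, because $f_i$ is irreducible and $f$ squarefree, but $v\cdot\nabla f_i$ is nonzero of smaller degree. So $g$ is nonzero and coprime to $f$, and by Lemma 7 at most $D^2$ lines lie in $Z(f)\cap Z(g)\supset\operatorname{Sing}Z$.

**Type (iv): $a$ is not of type (i)–(iii), and more than $4D$ points of $\lambda_a$ lie on at least two other lines $\lambda_{a'}$, $a'\in A_1$.** We claim that there are at most $3D^2$ such $a$. The reason is that a smooth surface point on three lines of the surface is flat to second order, and a nonplanar surface has few lines full of flat points.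

*Localization.* Since $\lambda_a\not\subset\operatorname{Sing}Z$, some first derivative of $f$ is not identically zero on $\lambda_a$. It has degree less than $D$, so fewer than $D$ points of $\lambda_a$ are in $\operatorname{Sing}Z$. In particular $\lambda_a$ lies in only one component $Z_i$, and $Z_i$ is not a plane. More than $3D$ points $x\in\lambda_a$ satisfy $\nabla f(x)\ne0$ and lie on three distinct lines contained in $Z$. Each of these lines lies in a component through $x$, and $Z_i$ is the only one, so all three lie in $Z_i$. Also $\nabla f(x)=\nabla f_i(x)\prod_{l\ne i}f_l(x)$, so $\nabla f_i(x)\ne0$.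

*Flatness.* Let $H$ be the Hessian matrix of $f_i$. If $v$ is the direction of one of the three lines, then $f_i(x+\tau v)$ vanishes identically in $\tau$, so $\nabla f_i(x)\cdot v=0$ and $v^TH(x)v=0$. Thus the quadratic form $v\mapsto v^TH(x)v$ on the two-dimensional space $\nabla f_i(x)^\perp=\{v:\nabla f_i(x)\cdot v=0\}$ vanishes on three pairwise non-proportional vectors. A nonzero binary quadratic form vanishes on at most two directions, so this form is zero, and so is the associated bilinear form. (For comparison, $f=x_1x_2-x_3$ at the origin has $\nabla f^\perp$ spanned by $e_1,e_2$ and the form $2v_1v_2$, which is not zero: the two lines of the quadric through the origin are all there are.)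

*Flatness as polynomial equations.* For the standard basis $e_1,e_2,e_3$, the vectors $\nabla f_i\times e_j$ lie in $\nabla f_i^\perp$. So the polynomials
$$Q_{jl}=(\nabla f_i\times e_j)^TH\,(\nabla f_i\times e_l),\qquad\deg Q_{jl}\le2(d_i-1)+(d_i-2)=3d_i-4,$$
vanish at each of our more than $3D>3d_i-4$ points of $\lambda_a$, hence on $\lambda_a$.

*Not all $Q_{jl}$ are divisible by $f_i$.* Suppose they all are. Some $\partial_jf_i$ is a nonzero polynomial. It has smaller degree than $f_i$, so it is not divisible by $f_i$ and by the Nullstellensatz does not vanish identically on $Z_i$. Hence there is a point of $Z_i$ with $\nabla f_i\ne0$, say with $\partial_3f_i\ne0$. Near it, $Z_i$ is a graph $x_3=\varphi(u)$, $u=(x_1,x_2)$, with $\varphi$ holomorphic and $\partial_3f_i\neq0$ along it. Where $\nabla f_i\ne0$, the linear map $v\mapsto\nabla f_i\times v$ has kernel spanned by $\nabla f_i$, so its image is two-dimensional and equals $\nabla f_i^\perp$. Hence the three vectors $\nabla f_i\times e_j$ span $\nabla f_i^\perp$, and since all $Q_{jl}$ vanish on $Z_i$, the bilinear form of $H$ vanishes on $\nabla f_i^\perp$ along the graph.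

For $p\in\mathbb C^2$ put $v_p=(p,\partial_p\varphi)$. Differentiating $f_i(u,\varphi(u))=0$ in direction $p$ gives $\nabla f_i\cdot v_p=0$ along the graph. Differentiating this once more in direction $q\in\mathbb C^2$ gives
$$v_q^THv_p+\partial_3f_i\cdot\partial_q\partial_p\varphi=0 .$$
The first term is zero because $v_p,v_q\in\nabla f_i^\perp$. So $\partial_q\partial_p\varphi=0$ for all $p,q$, and $\varphi$ is affine. Then $f_i(u,\varphi(u))$ is a polynomial in $u$ vanishing on an open set, so it is zero, and the linear polynomial $x_3-\varphi(x_1,x_2)$ divides $f_i$. Thus $Z_i$ is a plane, a contradiction.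

*Count.* For each nonplanar $Z_i$, some $Q_{jl}$ is coprime to the irreducible $f_i$. By Lemma 7 at most $d_i(3d_i-4)\le3d_i^2$ lines lie in $Z(f_i)\cap Z(Q_{jl})$, and all type (iv) lines in $Z_i$ are among them. Summing over $i$ proves the claim.

Let $A_2$ be the set of remaining centers. We have shown
$$|A_1|\le|A_2|+15D^2+Ds, \tag{3}$$
and for $a\in A_2$ the following hold: $\lambda_a$ lies in exactly one component, which we call $Z_{c(a)}$; this component is ruled and of degree at least $2$; fewer than $D$ points of $\lambda_a$ are in $\operatorname{Sing}Z$; at most $4D$ points of $\lambda_a$ lie on at least two other $\lambda_{a'}$, $a'\in A_1$.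

## 7. How many lines a line on a ruled surface meets

On a ruled component both a $\lambda_a$ and many $\ell_b$ can lie, and we must know how many of the latter a given $\lambda_a$ meets. On a smooth quadric it can be all of them, which is where (F5) will help. On a cone the $\ell_b$ cannot be many.

**Lemma 9.** If $Z\subset\mathbb P^3$ is an irreducible cone of degree at least $2$ with vertex $v$, all lines in $Z$ pass through $v$. Hence $Z$ contains at most one $\ell_b$.

**Proof.** A line $g\subset Z$ missing $v$ would give the plane $\langle v,g\rangle\subset Z$, because $Z$ contains the line from $v$ to each point of $g$. Then $Z$ would be that plane, which has degree $1$. The second claim follows from (F1). $\square$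

For the remaining ruled surfaces an example shows what to expect. Let $Z\subset\mathbb P^3$ be the cubic $x^2w=y^2z$. It is irreducible, since the equation has degree $1$ in $w$ with coprime coefficients $x^2$, $-y^2z$. It contains the lines $L_u=\{[uy:y:u^2w:w]\}$, $u\in\mathbb C$, and the two lines $\{x=y=0\}$ and $\{z=w=0\}$. Each of these two lines meets all $L_u$. But $L_u$ and $L_{u'}$ with $u\ne u'$ can meet only where $y=0$, and then $u^2=u'^2$, so $L_u$ meets only one other member of its family, $L_{-u}$ (if $u\ne0$). In general there are also at most two lines that meet too much, and all others meet at most $d+2$.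

**Lemma 10.** Let $Z\subset\mathbb P^3(\mathbb C)$ be an irreducible ruled surface of degree $d\ge3$ that is not a cone. There is a set $E$ of at most two lines such that every line $\lambda\subset Z$ with $\lambda\notin E$ meets at most $d+2$ other lines contained in $Z$.

**Proof.** We use the Grassmannian $G\subset\mathbb P^5$ of lines in $\mathbb P^3$, an irreducible variety of dimension $4$. Lines with Plücker vectors $p,p'$ meet or coincide if and only if $\langle p,p'\rangle=0$, where $\langle\cdot,\cdot\rangle$ is the Plücker bilinear form. So meeting a fixed line is a closed condition, as is containing a fixed point. In this proof a line counts as meeting itself. Let $\mathcal F\subset G$ be the closed set of lines contained in $Z$. For closed $\mathcal G\subset\mathcal F$, the union $|\mathcal G|$ of its lines is closed, being the image of the projective incidence variety $\{(x,g):x\in g\in\mathcal G\}$. If $\mathcal G$ is irreducible, so is $|\mathcal G|$. An irreducible closed set containing infinitely many lines has dimension at least $2$, so inside $Z$ it is $Z$ itself.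

**Step 1: $\dim\mathcal F\le1$.** The purpose is to show that the lines on $Z$ form at most one-parameter families. Suppose $\mathcal G\subset\mathcal F$ is irreducible, closed, of dimension at least $2$. Its incidence variety has dimension at least $3$, and its image is $Z$, of dimension $2$, so all fibers have dimension at least $1$. So infinitely many lines of $Z$ pass through a smooth point $x$ of $Z$. They lie in the plane $T_xZ$, and their union is dense in it, since a plane curve contains only finitely many lines. So $T_xZ\subset Z$ and $d=1$, a contradiction.

**Step 2: one-dimensional families cover $Z$.** The set $\mathcal F$ has finitely many irreducible components, each a single line or one-dimensional. Since $Z$ is ruled, it is the union of all its lines. Finitely many lines do not cover $Z$, so there is a one-dimensional component $\mathcal F_0$. For every one-dimensional component $\mathcal G$ we have $|\mathcal G|=Z$, i.e. every point of $Z$ lies on a line of $\mathcal G$.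

**Step 3: at most two lines meet a whole family.** For a one-dimensional component $\mathcal G$, let $\mathcal G^\perp$ be the set of lines in $Z$ meeting every line of $\mathcal G$. We show $|\mathcal G^\perp|\le2$ as a set of lines. Suppose $\lambda_1,\lambda_2,\lambda_3\in\mathcal G^\perp$ are distinct.

If two of them, say $\lambda_1,\lambda_2$, meet in a point $v$, let $\Pi$ be the plane they span. Each $g\in\mathcal G$ meets both, so it contains $v$ or has two distinct points in $\Pi$ and lies in $\Pi$. Only finitely many lines of $Z$ lie in $\Pi$, since $Z\cap\Pi$ is a curve. So infinitely many $g\in\mathcal G$ contain $v$. This is a closed condition and $\mathcal G$ is irreducible of dimension $1$, so all $g\in\mathcal G$ contain $v$. Then $Z=|\mathcal G|$ is a cone, a contradiction.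

If the three lines are pairwise skew, there is a quadric containing them: quadrics have $10$ coefficients, and containing a line imposes $3$ linear conditions. A line meeting all three lines meets them in three distinct points, so it lies in this quadric. Hence $Z=|\mathcal G|$ lies in a quadric and $d\le2$, a contradiction.

**Step 4: apart from at most two lines, all lines of $Z$ form one family.** Let $\mathcal G$ be a one-dimensional component and $g\subset Z$ a line with $g\notin\mathcal G$. Through each point of $g$ passes a line of $\mathcal G$. It differs from $g$, so it meets $g$ only once. So infinitely many lines of $\mathcal G$ meet $g$, hence (closed condition, $\mathcal G$ irreducible of dimension $1$) all do, and $g\in\mathcal G^\perp$.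

Consequently $\mathcal F_0$ is the only one-dimensional component: if $\mathcal F_1$ were another one, $\mathcal F_0\cap\mathcal F_1$ would be finite, and the infinitely many $g\in\mathcal F_0\setminus\mathcal F_1$ would lie in $\mathcal F_1^\perp$, contradicting Step 3. Put $E=\mathcal F_0^\perp$. Then $|E|\le2$, and every line of $Z$ outside $\mathcal F_0$ is in $E$.

**Step 5: points on two lines of $\mathcal F_0$ are rare.** Let $W$ be the set of points of $Z$ on at least two lines of $\mathcal F_0$. We show that $W$ is contained in a closed set $C\subset Z$ of dimension at most $1$. The set $W$ is constructible. If there were no such $C$, then $W$ would be dense in $Z$ and contain a nonempty open subset $U$ of $Z$, with $Z\setminus U$ closed of dimension at most $1$. Only finitely many lines lie in $Z\setminus U$. Every other $g\in\mathcal F_0$ contains infinitely many points of $U\subset W$. Through each such point passes a line of $\mathcal F_0$ other than $g$, and different points give different lines. So $g$ meets infinitely many, hence all, lines of $\mathcal F_0$, i.e. $g\in\mathcal F_0^\perp$. This holds for infinitely many $g$, contradicting Step 3.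

**Step 6: if $\lambda\subset Z$ is a line with $\lambda\notin E$, at most $d$ lines of $\mathcal F_0$ meet $\lambda$.** The idea is that a line $M$ *not* in $Z$ meets $Z$ in at most $d$ points. We move $\lambda$ slightly to such an $M$ without losing any of the lines that meet it.

Let $g_1,\dots,g_r$ be distinct lines of $\mathcal F_0$ meeting $\lambda$ (one of them may be $\lambda$ itself). Choose pairwise disjoint neighborhoods $U_j$ of $g_j$ in $\mathcal F_0$ in the classical topology. Using the normalization of the curve $\mathcal F_0$, choose for each $j$ a nonconstant holomorphic map $\tau\mapsto g_j(\tau)\in U_j$ on a disc $|\tau|<\varepsilon$ with $g_j(0)=g_j$, lifted to a holomorphic Plücker vector $p_j(\tau)$. Let $p_M$ be a continuous lift of the Plücker vector for lines $M$ near $\lambda$ (normalize one coordinate to be $1$). The function $F_j(\tau)=\langle p_\lambda,p_j(\tau)\rangle$ vanishes at $\tau=0$. It is not identically zero, since otherwise infinitely many, hence all, lines of $\mathcal F_0$ would meet $\lambda$, and $\lambda$ would be in $E$. Take a circle $|\tau|=\delta<\varepsilon$ on which no $F_j$ vanishes. If $M$ is sufficiently close to $\lambda$, then $|\langle p_M,p_j(\tau)\rangle-F_j(\tau)|<|F_j(\tau)|$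 on this circle for all $j$, and by Rouché's theorem each function $\tau\mapsto\langle p_M,p_j(\tau)\rangle$ has a zero inside. Since the $U_j$ are disjoint, at least $r$ distinct lines of $\mathcal F_0$ meet or equal $M$.

The lines that lie in $Z$ or meet the set $C$ of Step 5 form a closed algebraic subset of $G$ of dimension at most $3$, hence a proper one. Its complement is dense in $G$ in the classical topology, so we may choose $M$ as close to $\lambda$ as we like outside this subset. Then $M\cap Z$ has at most $d$ points. None of them is in $C$, so each lies on at most one line of $\mathcal F_0$. Every line of $\mathcal F_0$ that meets $M$ contains one of these points. So at most $d$ lines of $\mathcal F_0$ meet $M$, and $r\le d$.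

**Step 7: conclusion.** Let $\lambda\subset Z$ and $\lambda\notin E$. By Step 6 at most $d$ lines of $\mathcal F_0$ meet $\lambda$, and all lines of $Z$ outside $\mathcal F_0$ belong to $E$. So $\lambda$ meets at most $d+2$ other lines of $Z$. $\square$

## 8. Counting the pairs $(a,b)$ with $b\in S_a$

We finish the proof of Theorem 2 by counting the pairs $(a,b)$ with $a\in A_2$ and $b\in S_a\cap B$. There are at least $k|A_2|$ of them. We bound the number from above by $8D|A_2|$ plus a term independent of $A_2$. Since $8D\le k/2$, this bounds $|A_2|$.

For such a pair let $x=x(a,b)$ be the point $\ell_b\cap\lambda_a$ of (F2). For fixed $a$, different $b$ give different $x$. For each $b$ with $\ell_b\subset Z$ fix one index $i(b)$ with $\ell_b\subset Z_{i(b)}$. Let $n_i=|\{b:i(b)=i\}|$ and $\alpha_i=|\{a\in A_2:c(a)=i\}|$, so $\sum n_i\le n$ and $\sum\alpha_i=|A_2|$. Every pair is of at least one of the following four kinds.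

**Pairs where $x$ lies on at least two other $\lambda_{a'}$, $a'\in A_1$.** Since type (iv) was removed, each $a$ has at most $4D$ such points $x$, so there are at most $4D$ such pairs per $a$.

**Pairs where $x$ lies on at most one other $\lambda_{a'}$, $a'\in A_1$, and $\ell_b\not\subset Z$.** Then $x$ is one of the at most $D$ points of $\ell_b\cap Z$, and each such point is used by at most two centers. In total there are at most $2nD$ such pairs.

**Pairs where $\ell_b\subset Z$ and $i(b)\ne c(a)$.** Then $x$ lies on two different components, so $x\in\operatorname{Sing}Z\cap\lambda_a$, and there are at most $D$ such pairs per $a$.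

**Pairs where $\ell_b\subset Z$ and $i(b)=c(a)=i$.** Let $I_i$ be the number of these. The component $Z_i$ is ruled of degree at least $2$. If $d_i=2$, it is a cone or a smooth quadric. We claim that in all cases
$$I_i\le3D\alpha_i+2sn_i. \tag{4}$$

*Cone of degree at least $2$.* By Lemma 9, $n_i\le1$, so $I_i\le\alpha_i$.

*Smooth quadric.* If $n_i\le2$, then $I_i\le2\alpha_i$. Let $n_i\ge3$. The lines $\ell_b$ with $i(b)=i$ are pairwise disjoint in $\mathbb P^3$ by (F1), so they all belong to one ruling. Let $\lambda_a\subset Z_i$ meet one of them. It differs from it by (F3), so $\lambda_a$ belongs to the opposite ruling. Hence it meets all of them in $\mathbb P^3$, and in fact in $\mathbb C^3$, since by (F3) it is parallel to none of them. By (F5), applied to three of these lines, there are at most $s$ such $a$, each contributing at most $n_i$ pairs. So $I_i\le sn_i$.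

*Degree $d_i\ge3$, ruled, not a cone.* Apply Lemma 10 to $Z_i$. For $\lambda_a\notin E$, the lines $\ell_b$ in question are distinct lines of $Z_i$ that meet $\lambda_a$ and differ from it by (F3), so $a$ contributes at most $d_i+2$ pairs. At most two $a$ have $\lambda_a\in E$, and each contributes at most $n_i$. So $I_i\le(d_i+2)\alpha_i+2n_i\le3D\alpha_i+2n_i$, using $d_i\le D$ and $D\ge35$.

Since $s\ge1$, (4) holds in every case. Summing, $\sum I_i\le3D|A_2|+2sn$. All four kinds together give
$$k|A_2|\le(4D+D+3D)|A_2|+2nD+2sn .$$
Since $k^2\ge576n\ge560n$, we have $8D=280n/k\le k/2$, and so
$$|A_2|\le\frac{4nD+4sn}k=140\frac{n^2}{k^2}+4\frac{ns}k .$$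
Insert this and $D=35n/k$ into (3):
$$|A_1|\le140\frac{n^2}{k^2}+4\frac{ns}k+15\cdot1225\,\frac{n^2}{k^2}+35\frac{ns}k=18515\frac{n^2}{k^2}+39\frac{ns}k .$$
Finally $|A|\le2|A_1|$ by Lemma 6, which is Theorem 2. With Sections 2 and 3 this completes the proof of Theorem 1. $\square$

## 9. Orderings, almost all points, and the hypothesis on lines

Two consequences follow quickly. The first makes the upper bound hereditary.

**Corollary 11.** The points of any $n$-element $P\subset\mathbb R^3$ can be ordered $p_1,\dots,p_n$ so that for every $i$ and every $\alpha>0$, at most $386\sqrt i$ of the points $p_1,\dots,p_{i-1}$ are at distance $\alpha$ from $p_i$. Conversely, if $g:\mathbb N\to\mathbb R$ is a function such that every finite $P\subset\mathbb R^3$ has such an ordering with $g(i)$ in place of $386\sqrt i$, then $g(n)>2\sqrt{n/3}-\frac83$ for all $n$.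

**Proof.** In Section 3 we showed that some $p_n\in P$ has $\mu_P(p_n)\le386\sqrt n$. Delete it and iterate. Conversely, by (1) and Theorem 1 there is $P$ with $|P|=n$ and $\min_p\mu_P(p)=m(n)-1>2\sqrt{n/3}-\frac83$. The last point of its ordering satisfies $\mu_P(p_n)\le g(n)$. $\square$

**Corollary 12.** If $|P|=n$ and no line contains more than $s\ge1$ points of $P$, then for every $k\ge24\sqrt n$ at most $37030\,n^2/k^2+78\,ns/k$ points satisfy $\mu_P(p)\ge k$. In particular, if $s\le\sqrt n$, then for every $\varepsilon\in(0,1)$ all but at most $\varepsilon n$ points satisfy $\mu_P(p)<\frac{273}\varepsilon\sqrt n$.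

**Proof.** Apply Theorem 2 with $B=P$ and $A=\{p\in P:\mu_P(p)\ge k\}$, choosing for each $a\in A$ a sphere around it with at least $k$ points of $P$. For the second statement take $k=\frac{273}\varepsilon\sqrt n\ge24\sqrt n$. As $273^2=74529$, the bound is at most $\bigl(\frac{37030}{74529}\varepsilon^2+\frac{78}{273}\varepsilon\bigr)n<\varepsilon n$. $\square$

Some hypothesis on lines is needed in Corollary 12. For $\lfloor n/2\rfloor$ points on a circle and $\lceil n/2\rceil$ points on its axis, every point on the axis has $\mu_P\ge\lfloor n/2\rfloor$.

Also, the term $ns/k$ in Theorem 2 has the right order: for integers $s\ge2$ and $1\le k\le n$ there are configurations with $|A|=s\lfloor n/k\rfloor\ge ns/(2k)$ in which every line contains at most $s$ points of $A$ and every $S_a$ contains at least $k$ points of $B$, $|B|=n$. Put $r=\lfloor n/k\rfloor$ and take pairwise skew lines $L_1,\dots,L_r$. Choose $s$ points on each, one after another, each new point on $L_j$ avoiding the finitely many points where $L_j$ meets a line, other than $L_j$, through two points already chosen. Let $A$ be the set of all chosen points. A line other than the $L_j$ contains at most two points of $A$: if it contained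 three, the last chosen of them would have been forbidden. For each $j$ choose $k$ points on a circle with axis $L_j$, different from all points of $B$ chosen before, and pad the $rk\le n$ points to $n$ points to obtain $B$. Each point of $A\cap L_j$ is the center of a sphere through the $j$-th circle.

The exact value of $m(n)$, and the existence or value of $\lim m(n)/\sqrt n$, are not determined by these arguments. What is proved is
$$\frac2{\sqrt3}\le\liminf_{n\to\infty}\frac{m(n)}{\sqrt n}\le\limsup_{n\to\infty}\frac{m(n)}{\sqrt n}\le386 .$$
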